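\title{Ricci flow and $\alpha$-nonnegative curvature operator of the second kind: counterexamples in dimensions $n\ge 4$}

\begin{abstract}
The curvature operator of the second kind of a Riemannian $n$-manifold acts on traceless symmetric $2$-tensors, a space of dimension $N=\frac{(n-1)(n+2)}{2}$. It is $\alpha$-nonnegative, for real $\alpha\in[1,N]$, if the sum of its $\alpha$ smallest eigenvalues, the last one counted fractionally, is nonnegative. In dimension three the Ricci flow on closed manifolds preserves this condition for every $\alpha$, and the same has been conjectured in all dimensions. We disprove the conjecture for every $n\ge4$ by a product of round spheres $S^2\times S^{n-2}$. We then show that, for each pair $(n,\alpha)$, preservation is equivalent to an algebraic condition on the reaction term of the curvature evolution, and that a failure of this condition is realized by a metric on $S^n$. For $n\ge6$ it follows that $\alpha$-nonnegativity is preserved if and only if $\alpha=N$. For $n=4$ and $n=5$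 preservation fails for all $\alpha<N$ outside the intervals $[\frac32,\frac52]$ and $[\frac{13}{6},\frac{12}{5}]$, respectively, which we leave undecided.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection*{The curvature condition}
Let $\mathrm{Curv}$ be the space of algebraic curvature tensors on Euclidean $\mathbb{R}^n$, that is, of tensors with $R_{ijkl}=-R_{jikl}=R_{klij}$ and $R_{ijkl}+R_{iklj}+R_{iljk}=0$. The sign is chosen so that $R_{ijij}$ is the sectional curvature of the plane spanned by $e_i,e_j$; the unit sphere has the tensor $I_{ijkl}=\delta_{ik}\delta_{jl}-\delta_{il}\delta_{jk}$. Let $S^2_0(\mathbb{R}^n)$ be the space of traceless symmetric $2$-tensors with the inner product $\langle\varphi,\psi\rangle=\sum\varphi_{ij}\psi_{ij}$. Its dimension is $N=\frac{(n-1)(n+2)}{2}$. The \emph{curvature operator of the second kind} of $R$ is the self-adjoint map $\mathring{R}$ of $S^2_0(\mathbb{R}^n)$ given by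
\begin{equation}\label{eq:def}
\langle\mathring{R}\psi,\varphi\rangle=-\sum R_{ikjl}\,\varphi_{ij}\psi_{kl}.
\end{equation}
Thus $\mathring{R}\psi$ is the traceless part of $\big(-\sum_{k,l}R_{ikjl}\psi_{kl}\big)_{ij}$, and $\mathring{I}=\mathrm{Id}$. (In the convention where $R_{ijji}$ is the sectional curvature, the minus sign is absent.) Two special values of \eqref{eq:def} show what $\mathring{R}$ measures. For $\varphi=\operatorname{diag}(\mu_1,\dots,\mu_n)$, and for $\varphi_{rs}=(e_r\otimes e_s+e_s\otimes e_r)/\sqrt2$ with $r\ne s$,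
\begin{equation}\label{eq:values}
\langle\mathring{R}\varphi,\varphi\rangle=-\sum_{r\ne s}R_{rsrs}\,\mu_r\mu_s,\qquad \langle\mathring{R}\varphi_{rs},\varphi_{rs}\rangle=R_{rsrs}.
\end{equation}
The right side of \eqref{eq:def} is a form on all symmetric tensors. Its trace there is $\sum_{r<s}R_{rsrs}=\frac12\operatorname{scal}$, because the tensors $e_r\otimes e_r$ contribute $0$, and its value on the unit tensor $\delta/\sqrt n$ is $-\frac1n\operatorname{scal}$. Hence
\begin{equation}\label{eq:trace}
\operatorname{tr}\mathring{R}=\frac{n+2}{2n}\operatorname{scal}.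
\end{equation}

Let $\lambda_1\le\dots\le\lambda_N$ be the eigenvalues of $\mathring{R}$. For real $\alpha\in[1,N]$ put
\[
F_\alpha(R)=\lambda_1+\dots+\lambda_{\lfloor\alpha\rfloor}+(\alpha-\lfloor\alpha\rfloor)\lambda_{\lfloor\alpha\rfloor+1},
\]
the last term being omitted when $\alpha=N$. We write $F$ for $F_\alpha$ when $\alpha$ is fixed. Since $F$ is $O(n)$-invariant, $F(R_g(x))$ is defined at each point $x$ of a Riemannian manifold $(M^n,g)$ by means of any orthonormal frame. The metric $g$ is \emph{$\alpha$-nonnegative} if $F_\alpha(R_g(x))\ge0$ for all $x\in M$.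

The quotient $F_\alpha/\alpha$ is a mean of the smallest eigenvalues, and raising $\alpha$ adds only eigenvalues at least as large as those already present, so $F_\alpha/\alpha$ is nondecreasing in $\alpha$. The conditions therefore form a chain. The strongest, $\alpha=1$, is $\mathring{R}\ge0$, which implies nonnegative sectional curvature by \eqref{eq:values}. The weakest, $\alpha=N$, is $\operatorname{scal}\ge0$ by \eqref{eq:trace}.

\subsection*{The Ricci flow}
A \emph{compact Ricci flow} is a smooth family of metrics $g(t)$, $t\in[0,T)$, on a closed manifold with $\partial_tg=-2\operatorname{Ric}(g(t))$. We use the following standard facts, for which we refer to \cite{Brendle}. Every metric on a closed manifold is the initial value of a unique Ricci flow on some interval $[0,T)$. The scalar curvature satisfies $\partial_t\operatorname{scal}=\Delta\operatorname{scal}+2|\operatorname{Ric}|^2$. If a frame at a point evolves by $\partial_te_i=\sum_j\operatorname{Ric}(e_i,e_j)e_j$, it stays orthonormal, and in it the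 curvature satisfies Hamilton's equation
\begin{equation}\label{eq:Q}
\partial_tR=\Delta R+Q(R),\qquad Q(R)_{ijkl}=\sum_{r,s}\big(R_{ijrs}R_{klrs}+2R_{irks}R_{jrls}-2R_{irls}R_{jrks}\big),
\end{equation}
where $Q:\mathrm{Curv}\to\mathrm{Curv}$ is quadratic and $O(n)$-equivariant. Finally, Hamilton's maximum principle for systems \cite{Hamilton} says: if a closed, convex, $O(n)$-invariant set $\mathcal{K}\subset\mathrm{Curv}$ is invariant under the ordinary differential equation $\dot R=Q(R)$, then a compact Ricci flow whose curvature lies in $\mathcal{K}$ everywhere at $t=0$ has its curvature in $\mathcal{K}$ for all $t$.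

We say that $\alpha$-nonnegativity is \emph{preserved} in dimension $n$ if every compact $n$-dimensional Ricci flow with $\alpha$-nonnegative $g(0)$ has $\alpha$-nonnegative $g(t)$ for all $t\in[0,T)$. The evidence in favor of preservation is easy to list. The sets $\{F_\alpha\ge0\}$ are closed convex $O(n)$-invariant cones (Lemma~\ref{lem:F}), so they are of the kind to which Hamilton's principle applies. For $\alpha=N$ preservation follows from the scalar maximum principle. For $n=2$ every $R$ is a multiple of $I$, and all the conditions reduce to $\operatorname{scal}\ge0$. For $n=3$, where $N=5$, Fluck and Li (2023) proved preservation for all $\alpha\in[1,5]$. The following conjecture is posed in \cite{Problem}.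

\begin{quote}
\textbf{Conjecture.} In every dimension $n$ and for every $\alpha\in[1,N]$, $\alpha$-nonnegativity is preserved.
\end{quote}

\subsection*{Results}
The conjecture fails in every dimension $n\ge4$.

\begin{theorem}\label{thm:A}
Let $n\ge4$ and $\alpha_n=2n-1+\frac{5(n-4)}{3n}\in[1,N]$; thus $\alpha_4=7$. Let $g(0)$ be the product of the round metrics of curvature $1$ on $S^2$ and of curvature $3$ on $S^{n-2}$. Then $g(0)$ is $\alpha_n$-nonnegative, and its Ricci flow is not $\alpha_n$-nonnegative for any $t>0$.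
\end{theorem}

To decide the question for a given pair $(n,\alpha)$ we describe $F$ by linear functionals. For a self-adjoint operator $P$ on $S^2_0(\mathbb{R}^n)$ let $L_P(R)=\operatorname{tr}(P\mathring{R})$. Call $P$ \emph{admissible} if $0\le P\le\mathrm{Id}$ and $\operatorname{tr}P=\alpha$. Ky Fan's principle, recalled in Lemma~\ref{lem:F}, says that $F(R)$ is the minimum of $L_P(R)$ over all admissible $P$. An admissible $P$ is \emph{optimal at $R$} if $L_P(R)=F(R)$.

\begin{theorem}\label{thm:B}
Let $n\ge3$ and $\alpha\in[1,N]$. The following are equivalent.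
\begin{itemize}
\item[(i)] $\alpha$-nonnegativity is preserved in dimension $n$.
\item[(ii)] $L_P(Q(R))\ge0$ for every $R\in\mathrm{Curv}$ with $F(R)=0$ and every $P$ optimal at $R$.
\end{itemize}
If (ii) fails, there is an $\alpha$-nonnegative metric on $S^n$ whose Ricci flow is not $\alpha$-nonnegative for all small $t>0$.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(a)] For $n\ge6$, $\alpha$-nonnegativity is preserved if and only if $\alpha=N$.
\item[(b)] For $n=5$ ($N=14$) it is not preserved for $\alpha\in[1,\frac{13}{6})\cup(\frac{12}{5},14)$, and it is preserved for $\alpha=14$.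
\item[(c)] For $n=4$ ($N=9$) it is not preserved for $\alpha\in[1,\frac32)\cup(\frac52,9)$, and it is preserved for $\alpha=9$.
\end{itemize}
In all these non-preserved cases there is a counterexample on $S^n$. In particular, the condition $\mathring{R}\ge0$ is not preserved in any dimension $n\ge4$.
\end{theorem}

We do not decide the cases $\alpha\in[\frac{13}{6},\frac{12}{5}]$ for $n=5$ and $\alpha\in[\frac32,\frac52]$ for $n=4$. By Theorem~\ref{thm:B} they are finite-dimensional algebraic questions.

One mechanism is behind all the counterexamples. By the first formula in \eqref{eq:values}, a sectional curvature $R_{rsrs}$ enters $\langle\mathring{R}\varphi,\varphi\rangle$ with a \emph{negative} sign when $\mu_r\mu_s>0$. The term $Q$ is quadratic, so large curvatures grow faster than small ones. If one large curvature counts negatively and is balanced by small curvatures that count positively, the flow destroys the balance. Section~\ref{sec:products} shows this on products of spheres and proves Theorem~\ref{thm:A}.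 Sections~\ref{sec:cone} and~\ref{sec:sphere} prove the two halves of Theorem~\ref{thm:B}, and Sections~\ref{sec:Qblock} and~\ref{sec:families} prove Theorem~\ref{thm:C}.

\section{Products of spheres}\label{sec:products}

\subsection*{The case $S^2\times S^2$}
Let $n=4$, and let the two factors have curvatures $c\ge a>0$. Up to symmetries the only nonzero components are $R_{1212}=a$ and $R_{3434}=c$. The tensor $\varphi'_{ij}=-\sum R_{irjs}\varphi_{rs}$ has $\varphi'_{11}=-a\varphi_{22}$, $\varphi'_{22}=-a\varphi_{11}$, $\varphi'_{12}=a\varphi_{12}$, the same with $c$ for the indices $3,4$, and no mixed entries. So $\mathring{R}$ equals $a$ on $\operatorname{diag}(1,-1,0,0)$ and $\varphi_{12}$, equals $c$ on $\operatorname{diag}(0,0,1,-1)$ and $\varphi_{34}$, and vanishes on $\varphi_{13},\varphi_{14},\varphi_{23},\varphi_{24}$. The ninth direction $\operatorname{diag}(1,1,-1,-1)$ goes to $\operatorname{diag}(-a,-a,c,c)$, whose traceless part is $-\frac{a+c}{2}\operatorname{diag}(1,1,-1,-1)$. The spectrum is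
\[
-\tfrac{a+c}{2},\quad 0,0,0,0,\quad a,a,\quad c,c.
\]
The sum of the seven smallest eigenvalues sees the large curvature $c$ only through the negative eigenvalue:
\[
F_7=-\tfrac{a+c}{2}+2a=\tfrac12(3a-c).
\]
Under the Ricci flow each factor shrinks, $\dot a=2a^2$ and $\dot c=2c^2$, so $\frac{d}{dt}\log\frac ca=2(c-a)$. If $a=1$ and $c=3$ at $t=0$, then $F_7=0$ at $t=0$ and $c/a>3$ afterwards, so $F_7<0$. This is Theorem~\ref{thm:A} for $n=4$.

\subsection*{Block tensors}
We compute the spectrum once for a family that contains the products and all later examples. Let $n=k+l$ with $k,l\ge2$ and $\mathbb{R}^n=\mathbb{R}^k\oplus\mathbb{R}^l$. When block tensors are discussed, $k$ and $l$ denote these dimensions, $p,q$ are indices of the first block, $i,j$ of the second, and $r,s$ are arbitrary. For $a,b,c\in\mathbb{R}$ and an array $S_{pq,ij}$ that is antisymmetric in $p,q$ and in $i,j$, define $R=R(a,b,c;S)$ by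
\begin{gather*}
R_{pqp'q'}=a(\delta_{pp'}\delta_{qq'}-\delta_{pq'}\delta_{qp'}),\qquad R_{iji'j'}=c(\delta_{ii'}\delta_{jj'}-\delta_{ij'}\delta_{ji'}),\\
R_{piqj}=b\,\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij},\qquad R_{pqij}=S_{pq,ij},
\end{gather*}
together with the components forced by $R_{rr'ss'}=-R_{r'rss'}=R_{ss'rr'}$; components with an odd number of indices in the second block are $0$. So $a,b,c$ are the sectional curvatures of coordinate planes in the first block, across the blocks and in the second block, and $I=R(1,1,1;0)$. The factor $\frac12$ is what the Bianchi identity requires. The Bianchi sum is antisymmetric in its four indices, so for two indices in each block one ordering suffices: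
\[
R_{pqij}+R_{pijq}+R_{pjqi}=S_{pq,ij}-\big(b\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij}\big)+\big(b\delta_{pq}\delta_{ij}-\tfrac12S_{pq,ij}\big)=0 .
\]
Let $\hat S$ be the symmetric operator $(\hat Sx)_{pi}=\sum_{q,j}S_{pq,ij}x_{qj}$ on $\mathbb{R}^k\otimes\mathbb{R}^l$, and let $|S|^2=\sum S_{pq,ij}^2=\operatorname{tr}\hat S^2$. There is an orthogonal decomposition
\[
S^2_0(\mathbb{R}^n)=S^2_0(\mathbb{R}^k)\oplus S^2_0(\mathbb{R}^l)\oplus\mathbb{R}\varphi_0\oplus V,
\]
where $\varphi_0=\sqrt{kl/n}\,\operatorname{diag}(\frac1k,\dots,\frac1k,-\frac1l,\dots,-\frac1l)$ is a unit tensor, and the \emph{mixed part} $V$ consists of the tensors with entries $\varphi_{pi}=\varphi_{ip}=x_{pi}/\sqrt2$ only; it is isometric to $\mathbb{R}^k\otimes\mathbb{R}^l$. Put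
\[
d(a,b,c)=\tfrac1n\big[2kl\,b-(k-1)l\,a-(l-1)k\,c\big].
\]
Let $R'\in\mathrm{Curv}$ be arbitrary, and let $\bar a,\bar b,\bar c$ be the averages of $R'_{pqpq}$ ($p\ne q$), of $R'_{pipi}$ and of $R'_{ijij}$ ($i\ne j$). The first formula in \eqref{eq:values} gives
\begin{equation}\label{eq:phi0}
\langle\mathring{R}'\varphi_0,\varphi_0\rangle=-\frac{kl}{n}\Big[\frac{k(k-1)}{k^2}\bar a+\frac{l(l-1)}{l^2}\bar c-\frac{2kl}{kl}\bar b\Big]=d(\bar a,\bar b,\bar c).
\end{equation}
Here the curvatures within the blocks count negatively.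

\begin{lemma}\label{lem:spec}
For $R=R(a,b,c;S)$ the four summands are invariant under $\mathring{R}$, and $\mathring{R}$ equals $a$ on $S^2_0(\mathbb{R}^k)$ (dimension $\frac{(k-1)(k+2)}{2}$), $c$ on $S^2_0(\mathbb{R}^l)$ (dimension $\frac{(l-1)(l+2)}{2}$), $d(a,b,c)$ on $\mathbb{R}\varphi_0$, and $b-\frac32\hat S$ on $V$ (dimension $kl$).
\end{lemma}

\begin{proof}
Let $\varphi'_{rs}=-\sum R_{rr'ss'}\varphi_{r's'}$. The reflection that is $1$ on $\mathbb{R}^k$ and $-1$ on $\mathbb{R}^l$ fixes $R$, acts as $-1$ on $V$ and as $1$ on $V^\perp$; so $V$ and $V^\perp$ are invariant. For $\varphi\in S^2_0(\mathbb{R}^k)$ we get $\varphi'_{pq}=-a(\delta_{pq}\operatorname{tr}\varphi-\varphi_{pq})=a\varphi_{pq}$ and $\varphi'_{ij}=-\sum_{p,q}(b\delta_{pq}\delta_{ij}+\frac12S_{pq,ij})\varphi_{pq}=0$, because $\varphi$ is traceless and symmetric. Exchanging the blocks gives the statement for $S^2_0(\mathbb{R}^l)$. Then $\varphi_0$ spans the orthogonal complement of three invariant subspaces, so it is an eigenvector, with eigenvalue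 given by \eqref{eq:phi0}. For $\varphi\in V$, \eqref{eq:def} gives
\[
\langle\mathring{R}\varphi,\varphi\rangle=-\tfrac12\sum x_{pi}x_{qj}\big(R_{pqij}+R_{pjiq}+R_{iqpj}+R_{ijpq}\big).
\]
Since
\begin{equation}\label{eq:mixed}
R_{pjiq}=-R_{pjqi}=-b\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij},\qquad R_{iqpj}=-R_{qipj}=-b\delta_{pq}\delta_{ij}+\tfrac12S_{pq,ij},
\end{equation}
the bracket is $3S_{pq,ij}-2b\delta_{pq}\delta_{ij}$, and the value is $b|x|^2-\frac32\langle\hat Sx,x\rangle$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]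
The product of round spheres $S^2\times S^{n-2}$ of curvatures $a$ and $c$ has curvature tensor $R(a,0,c;0)$ with $k=2$, $l=n-2$. For $c\ge a>0$ its eigenvalues are, in increasing order, $d=-\frac1n[(n-2)a+2(n-3)c]$ once, $0$ with multiplicity $2n-4$, $a$ twice, and $c$ with multiplicity $\frac{n(n-3)}{2}\ge2$. Write $\alpha_n=1+(2n-4)+2+\sigma$ with $\sigma=\frac{5(n-4)}{3n}\in[0,\frac53)$. As $\sigma<2$, we have $\alpha_n\le N$, and the weight $\sigma$ falls on the eigenvalue $c$. The number $\sigma$ is chosen so that $2n-6-n\sigma=\frac{n+2}{3}$, which gives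
\[
F_{\alpha_n}=d+2a+\sigma c=\tfrac1n\big[(n+2)a-(2n-6-n\sigma)c\big]=\tfrac{n+2}{3n}(3a-c).
\]
This vanishes for $a=1$, $c=3$. With $g_1,g_2$ the unit round metrics of the factors, the Ricci flow is $g(t)=(1-2t)g_1+(\frac13-2(n-3)t)g_2$ for $0\le t<\frac{1}{6(n-3)}$. Hence $a(t)=\frac{1}{1-2t}$, $c(t)=\frac{3}{1-6(n-3)t}$, and $c/a=\frac{3(1-2t)}{1-6(n-3)t}>3$ for $t>0$. So $F_{\alpha_n}<0$ for $t>0$.
\end{proof}

\begin{remark}\label{rem:limits}
Products reach only some values of $\alpha$. A product of two positively curved round spheres has $d<0$ followed by $kl$ zero eigenvalues, so it is not $\alpha$-nonnegative for $\alpha\le kl+1$. For $S^2\times S^2$ with $c\ge a>0$ one has $F_\alpha=(\alpha-\frac{11}{2})a-\frac12c$ for $\alpha\in[5,7]$ and $F_\alpha=\frac32a-(\frac{15}{2}-\alpha)c$ for $\alpha\in[7,9]$. These vanish at a ratio $c/a>1$ exactly when $\alpha\in(6,\frac{15}{2})$. For the other values of $\alpha$ we need metrics that are not products, and Theorem~\ref{thm:B} supplies them.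
\end{remark}

\section{The cone $\{F\ge0\}$ and the equation $\dot R=Q(R)$}\label{sec:cone}

Fix $n\ge3$ and $\alpha\in[1,N]$. For a subspace $U\subset S^2_0(\mathbb{R}^n)$ let $\Pi_U$ be the orthogonal projection onto $U$, and write $\Pi_\varphi=\Pi_{\mathbb{R}\varphi}$ for a unit tensor $\varphi$, so that $L_{\Pi_\varphi}(R)=\langle\mathring{R}\varphi,\varphi\rangle$.

\begin{lemma}\label{lem:F}
\begin{itemize}
\item[(a)] Let $P$ be admissible. Suppose that for some $\mu\in\mathbb{R}$ the operator $P$ is the identity on all eigenspaces of $\mathring{R}$ with eigenvalue $<\mu$ and zero on all eigenspaces with eigenvalue $>\mu$. Then $L_P(R)\le L_{P'}(R)$ for all admissible $P'$.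
\item[(b)] $F(R)=\min\{L_P(R):P\text{ admissible}\}$; so an operator as in (a) is optimal at $R$.
\item[(c)] There is a constant $K_1$ with $|L_P(R)|\le K_1|R|$ for all admissible $P$. The function $F$ is concave, positively homogeneous and $K_1$-Lipschitz. Moreover $F(R+tI)=F(R)+\alpha t$ for $t\in\mathbb{R}$, and $F(R+R')\ge F(R)$ if $\mathring{R}'\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\psi_\nu$ be orthonormal eigenvectors for $\lambda_\nu$, and put $w_\nu=\langle P\psi_\nu,\psi_\nu\rangle$, $w'_\nu=\langle P'\psi_\nu,\psi_\nu\rangle$. These numbers lie in $[0,1]$ and $\sum w_\nu=\sum w'_\nu=\alpha$. Therefore $L_{P'}(R)-L_P(R)=\sum(\lambda_\nu-\mu)(w'_\nu-w_\nu)$. Each term is nonnegative, since $w_\nu=1$ if $\lambda_\nu<\mu$ and $w_\nu=0$ if $\lambda_\nu>\mu$. This proves (a). For (b) with $\alpha<N$, the operator $P=\sum_{\nu\le\lfloor\alpha\rfloor}\Pi_{\psi_\nu}+(\alpha-\lfloor\alpha\rfloor)\Pi_{\psi_{\lfloor\alpha\rfloor+1}}$ satisfies (a) with $\mu=\lambda_{\lfloor\alpha\rfloor+1}$ and has $L_P(R)=F(R)$;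 for $\alpha=N$ only $P=\mathrm{Id}$ is admissible. In (c), $|L_P(R)|\le\sum|\lambda_\nu|\le K_1|R|$. A minimum of $K_1$-Lipschitz linear functions is concave, positively homogeneous and $K_1$-Lipschitz. The last two claims follow from $L_P(I)=\alpha$ and from $L_P(R')\ge0$ for $\mathring{R}'\ge0$.
\end{proof}

So $\mathcal{C}_\alpha=\{F\ge0\}$ is the intersection of the half-spaces $\{L_P\ge0\}$, and the operators optimal at a boundary point $R$ give the half-spaces that touch the cone at $R$. Condition (ii) says that $Q(R)$ does not point out of any of them. For $S^2\times S^2$ with $a=1$, $c=3$, $\alpha=7$, take $P=\mathrm{Id}-\Pi_{S^2_0(\mathbb{R}^l)}$. The flow of a product of round spheres has $\Delta R=0$, so $Q(R)=\dot R=R(2a^2,0,2c^2;0)$ and $L_P(Q(R))=3a^2-c^2=-6$: condition (ii) fails.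

\begin{proof}[Proof of (ii)$\Rightarrow$(i) in Theorem~\ref{thm:B}]
By Hamilton's maximum principle it suffices to show that $\mathcal{C}_\alpha$ is invariant under $\dot R=Q(R)$. The inequality in (ii) is not strict, so we tilt the vector field into the cone. Let $R(t)$, $t\in[0,\tau]$, be a solution with $F(R(0))\ge0$. For small $\varepsilon>0$ the solution $R_\varepsilon$ of $\dot R_\varepsilon=Q(R_\varepsilon)+\varepsilon I$, $R_\varepsilon(0)=R(0)+\varepsilon I$, exists on $[0,\tau]$, and $R_\varepsilon\to R$ uniformly as $\varepsilon\to0$. We have $F(R_\varepsilon(0))\ge\alpha\varepsilon>0$. Suppose there is a first time $t_0>0$ with $F(R_\varepsilon(t_0))=0$, and let $P$ be optimal at $R_\varepsilon(t_0)$. By (ii), as $h\downarrow0$,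
\[
F(R_\varepsilon(t_0-h))\le L_P(R_\varepsilon(t_0-h))=-h\big[L_P(Q(R_\varepsilon(t_0)))+\alpha\varepsilon\big]+o(h)\le-\alpha\varepsilon h+o(h),
\]
which is negative for small $h$, contrary to the choice of $t_0$. So $F(R_\varepsilon)>0$ on $[0,\tau]$, and $F(R(t))\ge0$ in the limit.
\end{proof}

\section{From a bad boundary point to a metric on the sphere}\label{sec:sphere}

Suppose (ii) fails at $R_0$ and $P$. We want an $\alpha$-nonnegative metric on $S^n$ with curvature $R_0$ at a point $o$ and with $\frac{d}{dt}L_P(R)=L_P(\Delta R)+L_P(Q(R_0))<0$ at $o$ at time $0$. The Laplacian works against us. In a parallel frame along geodesics from $o$, the function $L_P(R)\ge F(R)\ge0$ has a minimum at $o$, so $L_P(\Delta R)\ge0$. We must make this term small while keeping $F\ge0$ near $o$, and then close the local metric up. Our tool for the first task is a conformal factor, which prescribes the second derivatives of $L(R)$ for \emph{one} functional $L$. This controls $F$ only if $F$ agrees with $L$ to first order, so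 we first move to a boundary point where $F$ is differentiable.

\begin{lemma}\label{lem:smooth}
If (ii) fails, there are $R_0\in\mathrm{Curv}$ and an admissible $P_0$ such that $F(R_0)=0$, $F$ is differentiable at $R_0$, and $L=L_{P_0}$ satisfies $L=dF(R_0)$, $L(R_0)=0$ and $L(Q(R_0))<0$.
\end{lemma}

\begin{proof}
Let $F(R_1)=0$, let $P$ be optimal at $R_1$, and let $Z=Q(R_1)$ satisfy $L_P(Z)=-c_0<0$. By Rademacher's theorem the Lipschitz function $F$ is differentiable almost everywhere. So for $\varepsilon\in(0,1)$ there is a point of differentiability $R'=R_1+\varepsilon Z+Y$ with $|Y|\le\varepsilon^2$. Let $P_0$ be optimal at $R'$. Then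
\[
F(R')\le L_P(R')\le-\varepsilon c_0+K_1\varepsilon^2,\qquad 0=F(R_1)\le L_{P_0}(R_1)\le F(R')-\varepsilon L_{P_0}(Z)+K_1\varepsilon^2,
\]
and hence $L_{P_0}(Z)\le-c_0+2K_1\varepsilon$. Put $R_0=R'-\frac{F(R')}{\alpha}I$. Since $F(R_0+X)=F(R'+X)-F(R')$ for all $X$, we have $F(R_0)=0$ and $F$ is differentiable at $R_0$; also $L_{P_0}(R_0)=F(R')-F(R')=0$. The function $L_{P_0}-F\ge0$ vanishes at $R_0$, so its differential vanishes there. Finally $|F(R')|\le K_1|R'-R_1|=O(\varepsilon)$, so $|R_0-R_1|=O(\varepsilon)$, and $L_{P_0}(Q(R_0))\le-c_0+2K_1\varepsilon+K_1|Q(R_0)-Z|<0$ for small $\varepsilon$.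
\end{proof}

\subsection*{Conformal changes}
For a symmetric form $E$ and a metric $g$ let
\[
(E\wedge g)_{ijkl}=E_{ik}g_{jl}+E_{jl}g_{ik}-E_{il}g_{jk}-E_{jk}g_{il},
\]
so that $\delta\wedge\delta=2I$. We recall the conformal transformation law of the curvature as a $(0,4)$-tensor,
\begin{equation}\label{eq:conf}
R_{e^{2u}g}=e^{2u}\big[R_g-\big(\operatorname{Hess}u-du\otimes du+\tfrac12|du|^2g\big)\wedge g\big].
\end{equation}
Tensors of the form $R'=E\wedge\delta$ have a simple second-kind operator. In $R'_{ikjl}=E_{ij}\delta_{kl}+E_{kl}\delta_{ij}-E_{il}\delta_{kj}-E_{kj}\delta_{il}$ the first two terms contract with $\varphi_{ij}\varphi_{kl}$ to $0$ when $\operatorname{tr}\varphi=0$, and each of the last two to $-\operatorname{tr}(E\varphi^2)$. So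
\begin{equation}\label{eq:wedge}
\langle\mathring{R}'\varphi,\varphi\rangle=2\operatorname{tr}(E\varphi^2).
\end{equation}
In particular $\mathring{R}'\ge0$ if $E\ge0$. Writing $E\wedge\delta=(E-\kappa\delta)\wedge\delta+2\kappa I$ and using Lemma~\ref{lem:F}(c), we obtain
\begin{equation}\label{eq:gain}
F(R+E\wedge\delta)\ge F(R)+2\alpha\kappa\qquad\text{whenever }E\ge\kappa\delta .
\end{equation}

\begin{lemma}\label{lem:local}
Let $R_0$ and $L$ be as in Lemma~\ref{lem:smooth} and let $\theta>0$. There is a metric $g$ near $0\in\mathbb{R}^n$ with $g(0)=\delta$, $R_g(0)=R_0$, $L(\Delta R_g(0))=2n\theta$, and $F(R_g)>0$ on a punctured neighborhood of $0$.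
\end{lemma}

\begin{proof}
Let $(g_0)_{ij}=\delta_{ij}-\frac13\sum(R_0)_{ikjl}x^kx^l$. Its first derivatives vanish at $0$, so there
\[
(R_{g_0})_{1212}=\partial_1\partial_2(g_0)_{12}-\tfrac12\partial_1^2(g_0)_{22}-\tfrac12\partial_2^2(g_0)_{11}=\big(\tfrac13+\tfrac13+\tfrac13\big)(R_0)_{1212}.
\]
The construction is $O(n)$-equivariant and the sectional curvatures determine a curvature tensor, so $R_{g_0}(0)=R_0$. The quadratic form $q_0(x)=L(\nabla^2_{x,x}R_{g_0}(0))$ has no reason to be positive or small. We correct it by setting $g=e^{2f}g_0$ with a homogeneous quartic polynomial $f$: such a factor leaves $g$ and $R_g$ unchanged at $0$ and changes the curvature at second order.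

The map $x\mapsto-x$ is an isometry of $g$, and it acts by $-1$ on tensors of rank five at $0$; so $\nabla R_g(0)=0$. Since $f=O(|x|^4)$, $df=O(|x|^3)$ and the Christoffel symbols $\Gamma$ of $g_0$ are $O(|x|)$, formula \eqref{eq:conf} gives $R_g-R_{g_0}=-\partial^2f\wedge\delta+O(|x|^3)$ in coordinates, where $\partial^2f=(\partial_i\partial_jf)$. The Christoffel symbols of $g$ and $g_0$ differ by terms linear in $df$, hence by $O(|x|^3)$. At $0$, where $\Gamma=0$, the tensor $\nabla^2R$ is the sum of $\partial^2R$ and contractions of $\partial\Gamma$ with $R$, and the latter agree for both metrics. A homogeneous quadratic polynomial $q$ satisfies $\sum x^rx^s\partial_r\partial_sq=2q(x)$. Therefore, for every vector $x$,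
\[
\nabla^2_{x,x}R_g(0)=\nabla^2_{x,x}R_{g_0}(0)-2\,\partial^2f(x)\wedge\delta .
\]
Write $P_0=\sum w_\nu\Pi_{\psi_\nu}$ with orthonormal $\psi_\nu$ and put $G=\sum w_\nu\psi_\nu^2$, a symmetric matrix. By \eqref{eq:wedge}, $L(E\wedge\delta)=2\operatorname{tr}(EG)$, so
\[
L(\nabla^2_{x,x}R_g(0))=q_0(x)-4\sum G_{ij}\partial_i\partial_jf(x).
\]
The operator $\sum G_{ij}\partial_i\partial_j$ maps quartics \emph{onto} quadratics. Indeed, in the Fischer inner product, for which the monomials $x^\beta$ are orthogonal with $|x^\beta|^2=\beta!$, the adjoint of $\partial_i$ is multiplication by $x^i$. So the adjoint of our operator is multiplication by $\sum G_{ij}x^ix^j$. This polynomial is nonzero because $\operatorname{tr}G=\sum w_\nu=\alpha\ne0$, and multiplication by it is injective. Choose $f$ with $L(\nabla^2_{x,x}R_g(0))=2\theta|x|^2$ for all $x$. Summing over an orthonormal basis gives $L(\Delta R_g(0))=2n\theta$.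

Let $\hat R(x)\in\mathrm{Curv}$ be the curvature of $g$ at $\exp_0x$, parallel transported to $0$ along the radial geodesic. Taylor's formula along the geodesic gives $\hat R(x)=R_0+\frac12\nabla^2_{x,x}R_g(0)+O(|x|^3)$. Since $F$ is differentiable at $R_0$ with differential $L$ and $|\hat R(x)-R_0|=O(|x|^2)$,
\[
F(R_g(\exp_0x))=F(\hat R(x))=L(\hat R(x)-R_0)+o(|x|^2)=\theta|x|^2+o(|x|^2),
\]
which is positive for small $x\ne0$. The error $o(|x|^2)$ is the reason why we need $\theta>0$.
\end{proof}

It remains to close the metric up. Cutting $g$ off to the flat metric at scale $\rho$ destroys $F\ge0$, but only by a bounded amount: in normal coordinates $g-\delta=O(r^2)$, and this compensates for the two derivatives of the cutoff. The conformal factor of stereographic projection, on the other hand, adds as much curvature as we like, and by \eqref{eq:gain} it does no harm while it is being switched on. So we switch it on first and cut off afterwards.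

\begin{lemma}\label{lem:cap}
Let $g$ be a metric near $0\in\mathbb{R}^n$ with $F(R_g)\ge0$. Then there is an $\alpha$-nonnegative metric $\tilde g$ on $S^n$ in which a neighborhood of some point $o$ is isometric to a neighborhood of $0$ in $g$, with $o$ corresponding to $0$.
\end{lemma}

\begin{proof}
Use $g$-normal coordinates $x$ on a ball $r=|x|\le\rho_0$ on which $\frac12\delta\le g\le2\delta$. Then $g-\delta$ vanishes to second order at $0$, and $\sum_jg_{ij}x^j=x^i$ by the Gauss lemma. Fix smooth functions $\eta,\chi:\mathbb{R}\to[0,1]$ with $\eta=1$ on $(-\infty,3]$, $\eta=0$ on $[4,\infty)$, and with $\chi$ nondecreasing, $\chi=0$ on $(-\infty,1]$, $\chi=1$ on $[2,\infty)$. Below, $K$ and $K_0$ are constants that depend on neither $\rho$ nor $\kappa$.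

\emph{The cutoff.} For $0<4\rho\le\rho_0$ let $g_\rho=\delta+h$ on $\mathbb{R}^n$, with $h=\eta(r/\rho)(g-\delta)$. The derivatives of order $m=1,2$ of $\eta(r/\rho)$ are supported in $3\rho\le r\le4\rho$ and bounded by $K\rho^{-m}\le 4^mKr^{-m}$. Hence $|h|\le Kr^2$, $|\partial h|\le Kr$, $|\partial^2h|\le K$, and $|R_{g_\rho}|\le K_0$. Since $\sum_jh_{ij}x^j=0$, we have $g_\rho(\partial_r,\cdot)=dr$. So, with respect to $g_\rho$, $\operatorname{grad}r=\partial_r$, $|dr|=1$ and $\operatorname{Hess}r(\partial_r,\cdot)=\frac12d|dr|^2=0$. In coordinates $\operatorname{Hess}r=\partial^2r-\sum_m\Gamma^m\partial_mr$ with $|\Gamma|\le Kr$ and $\partial^2r=\frac1r(\delta-dr^2)=\frac1r(g_\rho-dr^2)-\frac1rh$. Thus $\operatorname{Hess}r(X,X)\ge\frac1r-Kr$ for $g_\rho$-unit vectors $X\perp\partial_r$.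

\emph{The conformal factor.} For $\kappa>0$ let $v(r)=\frac{2\kappa r}{1+\kappa r^2}$, the derivative of $\log(1+\kappa r^2)$. Let $u$ be the radial function with $u(0)=0$ and $u'(r)=-\chi(r/\rho)v(r)$; it vanishes for $r\le\rho$ and is smooth. Put $\tilde g=e^{2u}g_\rho$. By \eqref{eq:conf}, the curvature of $\tilde g$ in the orthonormal frame $e^{-u}e_i$, where $e_i$ is $g_\rho$-orthonormal, is $e^{-2u}(R_{g_\rho}+E\wedge g_\rho)$ with
\[
E=(-u''+u'^2)\,dr^2-u'\operatorname{Hess}r-\tfrac12u'^2g_\rho .
\]
We have $E(\partial_r,X)=0$ for $X\perp\partial_r$. Write $\chi=\chi(r/\rho)$. Because $\chi'\ge0$ and $v\ge0$,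
\[
E(\partial_r,\partial_r)=-u''+\tfrac12u'^2\ge\tfrac1\rho\chi'(r/\rho)v+\chi v'\ge\chi\,\frac{2\kappa(1-\kappa r^2)}{(1+\kappa r^2)^2}.
\]
For unit $X\perp\partial_r$, using $\chi^2\le\chi$, $\frac vr-\frac{v^2}{2}=\frac{2\kappa}{(1+\kappa r^2)^2}$ and $v\le2\kappa r$,
\[
E(X,X)\ge\chi v\Big(\frac1r-Kr\Big)-\tfrac12\chi v^2\ge\chi\Big[\frac{2\kappa}{(1+\kappa r^2)^2}-2K\kappa r^2\Big].
\]
Choose $\kappa>K_1K_0/(2\alpha)$ first. Both lower bounds are $\chi\kappa$ times a function of $r$ that tends to $2$ as $r\to0$. So we can choose $\rho$ so small that $E\ge\chi\kappa\,g_\rho$ for $0<r\le4\rho$.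

\emph{The four regions.} By homogeneity the factor $e^{-2u}$ does not affect the sign of $F$. For $r\le\rho$ we have $\tilde g=g$. For $\rho\le r\le3\rho$ we have $g_\rho=g$ and $E\ge0$, so $F(R_g+E\wedge g)\ge F(R_g)\ge0$ by \eqref{eq:gain}. For $3\rho\le r\le4\rho$ we have $\chi=1$, so $F(R_{g_\rho}+E\wedge g_\rho)\ge-K_1K_0+2\alpha\kappa>0$. For $r\ge4\rho$ the metric $\tilde g$ is a constant multiple of $(1+\kappa r^2)^{-2}\delta$, the round metric in stereographic coordinates. It has $F>0$ and extends smoothly over $\infty$ to $S^n=\mathbb{R}^n\cup\{\infty\}$.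
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Suppose (ii) fails. Take $R_0$ and $L$ from Lemma~\ref{lem:smooth}, choose $\theta>0$ with $2n\theta+L(Q(R_0))<0$, take $g$ from Lemma~\ref{lem:local} and $\tilde g$ from Lemma~\ref{lem:cap}. Let $R(t)$ be the curvature at $o$ of the Ricci flow starting at $\tilde g$, in the evolving frame that begins as the frame in which the curvature is $R_0$. Then $L(R(0))=0$, and by \eqref{eq:Q}
\[
\tfrac{d}{dt}\big|_{t=0}L(R(t))=2n\theta+L(Q(R_0))<0.
\]
Hence $F(R(t))\le L(R(t))<0$ for all small $t>0$. This proves the last statement of the theorem, and with it (i)$\Rightarrow$(ii).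
\end{proof}

\section{The reaction term of a block tensor}\label{sec:Qblock}

By Theorem~\ref{thm:B}, non-preservation follows from a single pair $(R,P)$ with $F(R)=0$, $P$ optimal at $R$ and $L_P(Q(R))<0$. We look for $R$ among block tensors and write $H=\frac12Q(R)$. The operators $P$ that we use see $H$ only through its sectional components.

\begin{lemma}\label{lem:Q}
Let $R=R(a,b,c;S)$ and $H=\frac12Q(R)$.
\begin{itemize}
\item[(a)] For $p\ne q$ in the first, $i\ne j$ in the second, and all $p,i$ in the third formula,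
\begin{align*}
H_{pqpq}&=(k-1)a^2+lb^2+\tfrac34\textstyle\sum_{i,j}S_{pq,ij}^2,\\
H_{ijij}&=(l-1)c^2+kb^2+\tfrac34\textstyle\sum_{p,q}S_{pq,ij}^2,\\
H_{pipi}&=b^2+(k-1)ab+(l-1)bc-\tfrac34\textstyle\sum_{q,j}S_{pq,ij}^2.
\end{align*}
\item[(b)] The averages of $H_{pqpq}$, $H_{pipi}$, $H_{ijij}$ are
\begin{align*}
A&=(k-1)a^2+lb^2+\tfrac{3|S|^2}{4k(k-1)},\\
B&=b^2+(k-1)ab+(l-1)bc-\tfrac{3|S|^2}{4kl},\\
C&=(l-1)c^2+kb^2+\tfrac{3|S|^2}{4l(l-1)}.
\end{align*}
We have $\langle\mathring{H}\varphi_0,\varphi_0\rangle=d(A,B,C)$ and $L_{\Pi_U}(H)=C\dim U$ for $U=S^2_0(\mathbb{R}^l)$.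
\item[(c)] If $S=0$, then $H=R(A,B,C;0)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\beta\ne\gamma$, \eqref{eq:Q} gives $Q_{\beta\gamma\beta\gamma}=\Sigma_1+2\Sigma_2-2\Sigma_3$ with
\[
\Sigma_1=\sum_{r,s}R_{\beta\gamma rs}^2,\qquad\Sigma_2=\sum_{r,s}R_{\beta r\beta s}R_{\gamma r\gamma s},\qquad\Sigma_3=\sum_{r,s}R_{\beta r\gamma s}R_{\gamma r\beta s}.
\]
For a block tensor $R_{\beta r\beta s}=0$ when $r\ne s$, because $S_{pp,ij}=S_{pq,ii}=0$. So $\Sigma_2=\sum_{r\ne\beta,\gamma}R_{\beta r\beta r}R_{\gamma r\gamma r}$.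

Let $(\beta,\gamma)=(p,q)$. Then $\Sigma_1=2a^2+\sum_{i,j}S_{pq,ij}^2$ and $\Sigma_2=(k-2)a^2+lb^2$. In $\Sigma_3$, with $r,s$ in the first block, $R_{prqs}\ne0$ forces $r=q$, and then $R_{qrps}=0$. With $(r,s)=(i,j)$ the term is $\frac12S_{pq,ij}\cdot\frac12S_{qp,ij}$, so $\Sigma_3=-\frac14\sum_{i,j}S_{pq,ij}^2$. The total is $2(k-1)a^2+2lb^2+\frac32\sum_{i,j}S_{pq,ij}^2$. Exchanging the blocks gives the second formula.

Let $(\beta,\gamma)=(p,i)$. Then $\Sigma_1=2\sum_{q,j}R_{piqj}^2=2b^2+\frac12\sum_{q,j}S_{pq,ij}^2$ and $\Sigma_2=(k-1)ab+(l-1)bc$. In $\Sigma_3$ only $(r,s)=(q,j)$ and $(r,s)=(j,q)$ contribute. By \eqref{eq:mixed} the terms are $R_{pqij}R_{iqpj}=\frac12S_{pq,ij}^2$ and $R_{pjiq}R_{ijpq}=\frac12S_{pq,ij}^2$, so $\Sigma_3=\sum_{q,j}S_{pq,ij}^2$. The coefficient of $\sum_{q,j}S_{pq,ij}^2$ in $Q_{pipi}$ is $\frac12-2=-\frac32$.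

(b) Summing the $S$-terms over the $k(k-1)$, $kl$ and $l(l-1)$ index pairs gives $|S|^2$ each time. The formula for $\varphi_0$ is \eqref{eq:phi0}. On $U$ the form \eqref{eq:def} depends only on the restriction of $H$ to $\mathbb{R}^l$, whose scalar curvature is $l(l-1)C$. By \eqref{eq:trace} in dimension $l$ the trace is $\frac{l+2}{2l}\,l(l-1)C=C\dim U$.

(c) If $S=0$, each reflection $e_r\mapsto-e_r$ fixes $R$, hence $H$. So a component of $H$ vanishes unless every index occurs an even number of times, which leaves only $\pm H_{rsrs}$. These are $A,B,C$ by (a).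
\end{proof}

\section{Three families of bad boundary points}\label{sec:families}

We prove Theorem~\ref{thm:C}. The case $\alpha=N$ is the preservation of $\operatorname{scal}\ge0$ noted in Section~\ref{sec:intro}. For $\alpha<N$ we give three families of pairs $(R,P)$ with $F(R)=0$, $P$ optimal and $L_P(H)<0$, for small, intermediate and large $\alpha$. Throughout, $n\ge4$, $U=S^2_0(\mathbb{R}^l)$ and $D=\dim U=\frac{(l-1)(l+2)}{2}$.

\subsection*{Small $\alpha$: nonnegative operators with a large kernel}
For $\alpha=1$ a boundary point is an $R$ with $\mathring{R}\ge0$ and nontrivial kernel. We put $\varphi_0$ into the kernel, since there $A$ and $C$ count negatively. For $\alpha>1$ the remaining weight $m=\alpha-1$ needs room in the kernel as well, and $c=0$ provides it. So take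
\[
b=1,\qquad c=0,\qquad a=\tfrac{2k}{k-1},\qquad \hat S\le\tfrac23 .
\]
By Lemma~\ref{lem:spec}, $d(a,b,c)=0$, $\mathring{R}\ge0$, and the kernel contains $\mathbb{R}\varphi_0\oplus U$. If an admissible $P$ has its image in the kernel, then $0\le F(R)\le L_P(R)=0$, so $F(R)=0$ and $P$ is optimal. Here $A=\frac{4k^2}{k-1}+l+\frac{3|S|^2}{4k(k-1)}$, $B=1+2k-\frac{3|S|^2}{4kl}$, and
\[
n\,d(A,B,C)=2kl(1+2k)-4k^2l-(k-1)l^2-(l-1)k^2-\tfrac34|S|^2\big(2+\tfrac lk+\tfrac kl\big).
\]
The terms without $S$ add up to $(k+l)^2-kl(k+l)$, and $2+\frac lk+\frac kl=\frac{n^2}{kl}$. Therefore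
\begin{equation}\label{eq:low}
\langle\mathring{H}\varphi_0,\varphi_0\rangle=n-kl-\frac{3n|S|^2}{4kl},\qquad C=k+\frac{3|S|^2}{4l(l-1)}.
\end{equation}
For $P=\Pi_{\varphi_0}+\frac mD\Pi_U$ with $0\le m\le D$ we have $L_P(H)=\langle\mathring{H}\varphi_0,\varphi_0\rangle+mC$. If $S=0$, this is $n-kl+km$, which is negative if and only if $\alpha<\frac{l(k-1)}{k}$. The next family starts at $\alpha=2+\frac2n$. For $n\ge7$ the choice $S=0$ reaches that value. For $n=6$ it gives at best $\alpha<2$, and for $n=4$ it gives nothing, because $n-kl=0$. This is the purpose of $S$: it lowers $\langle\mathring{H}\varphi_0,\varphi_0\rangle$ and costs nothing in $\mathring{R}\ge0$ as long as $\hat S\le\frac23$.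

\emph{$n\ge7$.} Take $k=3$, $l=n-3$, $S=0$. Then $L_P(H)=9-2n+3m<0$ if and only if $\alpha<\frac{2n-6}{3}$. In this range $m<\frac{2l-3}{3}\le D$, the last inequality being equivalent to $l\le3l^2$, so $P$ is admissible. Moreover $\frac{2n-6}{3}\ge\frac83>\frac{16}{7}\ge2+\frac2n$.

\emph{$n=6$.} Take $k=l=3$, number both blocks by $1,2,3$, and let $S_{pq,ij}=-\frac23(\delta_{pi}\delta_{qj}-\delta_{pj}\delta_{qi})$. On $3\times3$ matrices, $\hat Sx=-\frac23((\operatorname{tr}x)\,\mathrm{Id}-x^T)$. Its eigenvalues are $-\frac23$ on antisymmetric matrices (three times), $\frac23$ on traceless symmetric matrices (five times) and $-\frac43$ on $\mathrm{Id}$. So $\hat S\le\frac23$ and $|S|^2=8\cdot\frac49+\frac{16}{9}=\frac{16}{3}$. By \eqref{eq:low}, $L_P(H)=(-3-\frac83)+(3+\frac23)m=-\frac{17}{3}+\frac{11}{3}m$. This is negative if and only if $m<\frac{17}{11}$, that is, $\alpha<\frac{28}{11}$; then $m<5=D$. Moreover $\frac{28}{11}>\frac73=2+\frac2n$.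

\emph{$n=5$.} Take $k=2$ with indices $1,2$ and $l=3$ with indices $3,4,5$. Let $S_{12,34}=S_{21,43}=\frac23$, $S_{12,43}=S_{21,34}=-\frac23$, all other entries $0$. Then $\hat S$ exchanges $x_{13},x_{24}$ with factor $\frac23$, exchanges $x_{14},x_{23}$ with factor $-\frac23$, and kills $x_{15},x_{25}$. Its eigenvalues are $\frac23,-\frac23,0$, each twice, and $|S|^2=\frac{16}{9}$. By \eqref{eq:low}, $\langle\mathring{H}\varphi_0,\varphi_0\rangle=-1-\frac{10}{9}=-\frac{19}{9}$ and $C=\frac{20}{9}$. Now $\mathring{H}$ is not constant on $U$, and we place the weight on directions that cost less than the average $C$. By Lemma~\ref{lem:Q}(a), $H_{3434}=2+\frac34\cdot2\cdot\frac49=\frac83$ and $H_{3535}=H_{4545}=2$. For $\psi=\operatorname{diag}(0,0,1,1,-2)/\sqrt6$ the largest of these counts negatively, and \eqref{eq:values} gives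
\[
\langle\mathring{H}\psi,\psi\rangle=-\tfrac26\big(\tfrac83-2\cdot2-2\cdot2\big)=\tfrac{16}{9},\qquad\langle\mathring{H}\varphi_{35},\varphi_{35}\rangle=2.
\]
The tensors $\varphi_0,\psi,\varphi_{35}$ are orthonormal and lie in the kernel of $\mathring{R}$. For $0\le m\le2$ take $P=\Pi_{\varphi_0}+\min(m,1)\Pi_\psi+\max(m-1,0)\Pi_{\varphi_{35}}$. Then
\[
L_P(H)=-\tfrac{19}{9}+\tfrac{16}{9}\min(m,1)+2\max(m-1,0),
\]
which is nondecreasing in $m$ and vanishes at $m=\frac76$ only. So it is negative for $\alpha<\frac{13}{6}$.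

\emph{$n=4$.} Take $k=l=2$ and the same $S$; now $\hat S$ has the eigenvalues $\pm\frac23$ and $|S|^2=\frac{16}{9}$. By \eqref{eq:low}, $\langle\mathring{H}\varphi_0,\varphi_0\rangle=-\frac43$ and $C=H_{3434}=\frac83$. For $P=\Pi_{\varphi_0}+m\Pi_{\varphi_{34}}$, $0\le m\le1$, we get $L_P(H)=-\frac43+\frac83m$, which is negative if and only if $\alpha<\frac32$.

\subsection*{Intermediate $\alpha\in(2+\frac2n,N-2]$: one negative eigenvalue}
For larger $\alpha$ the cone is wider, and $\varphi_0$ may carry a negative eigenvalue. Start from $I$ and raise only the curvature of the first block until the boundary is reached: $S=0$, $b=c=1$, $a=1+z$, with $y=(k-1)z=\frac{n\alpha}{l}$. Since $d(1,1,1)=1$, we have $d(a,b,c)=1-\frac{ly}{n}=1-\alpha$. The eigenvalues of $\mathring{R}$ are $1-\alpha$ on $\varphi_0$, $1$ on $U\oplus V$, and $a>1$ on $S^2_0(\mathbb{R}^k)$. Let $\alpha-1=m_U+m_V$ with $0\le m_U\le D$, $0\le m_V\le kl$, and let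
\[
P=\Pi_{\varphi_0}+\tfrac{m_U}{D}\Pi_U+\tfrac{m_V}{kl}\Pi_V.
\]
It is optimal by Lemma~\ref{lem:F} with $\mu=1$, and $F(R)=(1-\alpha)+(\alpha-1)=0$. By Lemma~\ref{lem:Q}, $H=R(A,B,C;0)$ with
\[
A=(k-1)(1+z)^2+l=n-1+2y+\tfrac{y^2}{k-1},\qquad B=n-1+y,\qquad C=n-1.
\]
By linearity of $d$,
\[
d(A,B,C)=n-1+\tfrac1n\big[2kly-2(k-1)ly-ly^2\big]=n-1+\tfrac{2ly}{n}-\tfrac{ly^2}{n}=n-1+2\alpha-\tfrac{n\alpha^2}{l}.
\]
The negative term is quadratic in $\alpha$, while weight on $U$ costs only $n-1$ per unit. Weight on $V$ costs $n-1+\frac{n\alpha}{l}$ per unit, and the excess cancels part of the quadratic term: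
\[
L_P(H)=(n-1)\alpha+2\alpha-\tfrac{n\alpha^2}{l}+m_V\tfrac{n\alpha}{l}=\alpha\Big[n+1-\tfrac nl(1+m_U)\Big].
\]
So we fill $U$ first, $m_U=\min(\alpha-1,D)$, which is possible for $\alpha\le1+D+kl$, and
\[
L_P(H)<0\iff\min(\alpha,1+D)>l+\tfrac ln .
\]
Small $l$ lets the range start early, and small $k$ lets it end late. For $l=2$, $k=n-2$, we have $1+D=3>2+\frac2n$, and the range is $2+\frac2n<\alpha\le2n-1$. For $k=2$, $l=n-2$, we have $l+\frac ln=n-1-\frac2n$ and $D=\frac{n(n-3)}{2}$. The inequality $1+D\ge n-1$ is equivalent to $(n-1)(n-4)\ge0$, so it holds, and the range contains $n-1\le\alpha\le1+D+2(n-2)=N-2$. Since $n-1\le2n-1$, the two ranges cover $(2+\frac2n,N-2]$.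

\subsection*{Large $\alpha\in(N-2,N)$: small Ricci curvature}
Now $P$ is close to the identity, and for $P=\mathrm{Id}$ the quantity $L_P(Q(R))$ is $\frac{n+2}{2n}$ times the reaction term $2|\operatorname{Ric}|^2$ of the scalar curvature. To make $L_P(Q(R))$ negative, the Ricci tensor should be small compared with $R$. So we take $R=tI+W$ with $W$ of vanishing Ricci tensor. Let $k=2$, $l=n-2$ and $W=R(a,b,c;0)$ with
\[
a=l,\qquad b=-1,\qquad c=\tfrac{2}{l-1},
\]
so that the Ricci eigenvalues $a+lb$ and $(l-1)c+2b$ vanish, and $\operatorname{tr}\mathring{W}=0$ by \eqref{eq:trace}. The eigenvalues of $\mathring{W}$ are $d=-\frac{(l+2)^2}{n}=-n$, $-1$, $\frac{2}{l-1}$ and $l$. The largest is $l$, because $l(l-1)\ge2$, and it is attained on the plane $S^2_0(\mathbb{R}^2)$ of the first block. For $W$, Lemma~\ref{lem:Q} gives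
\[
A=l^2+l=(n-1)a,\qquad B=1-l-2=(n-1)b,\qquad C=\tfrac{4}{l-1}+2=(n-1)c,
\]
that is, $\frac12Q(W)=(n-1)W$. For $R=tI+W=R(a+t,b+t,c+t;0)$ the coefficient of $t^2$ in each of $A,B,C$ is $n-1$. The coefficients of $t$ are $2(a+lb)$ in $A$, $2[(l-1)c+2b]$ in $C$, and $2b+(a+b)+(l-1)(b+c)=(a+lb)+((l-1)c+2b)$ in $B$; all three vanish. Hence
\[
H=(n-1)(t^2I+W).
\]
So $W$ grows at the relative rate $2(n-1)$ and $tI$ at the relative rate $2(n-1)t$, which is smaller when $t<1$. The operator $P=\mathrm{Id}-\frac{N-\alpha}{2}\Pi_{S^2_0(\mathbb{R}^2)}$ is admissible because $0<N-\alpha<2$. It is optimal at $R$ by Lemma~\ref{lem:F} with $\mu=l+t$, and $L_P(W)=\operatorname{tr}\mathring{W}-(N-\alpha)l=-(N-\alpha)l$. Choose $t=\frac{(N-\alpha)l}{\alpha}>0$. Then $L_P(W)=-\alpha t$, $F(R)=0$, and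
\[
L_P(H)=(n-1)\alpha\,t(t-1).
\]
This is negative if and only if $t<1$, that is, $\alpha>\frac{Nl}{l+1}=\frac{n^2-4}{2}$, and this holds because $\alpha>N-2=\frac{n^2+n-6}{2}\ge\frac{n^2-4}{2}$.

\subsection*{Collecting the ranges}
The second and third families cover $(2+\frac2n,N)$ for all $n\ge4$. The first covers $[1,\frac{2n-6}{3})$ for $n\ge7$ and $[1,\frac{28}{11})$ for $n=6$, and in both cases the right endpoint exceeds $2+\frac2n$; so condition (ii) of Theorem~\ref{thm:B} fails on all of $[1,N)$. For $n=5$ it fails on $[1,\frac{13}{6})\cup(\frac{12}{5},14)$, and for $n=4$ on $[1,\frac32)\cup(\frac52,9)$. In each case Theorem~\ref{thm:B} provides the counterexample on $S^n$. This proves Theorem~\ref{thm:C}. \qed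

\begin{thebibliography}{9}

\bibitem{Brendle}
Brendle, \emph{Ricci Flow and the Sphere Theorem}.

\bibitem{Hamilton}
Hamilton, \emph{Four-manifolds with positive curvature operator}, J. Differential Geom. 24 (1986).

\bibitem{Problem}
\emph{Ricci Flow and the urvature Operator of Kind}, \texttt{https://github.com/Harry-Fluck/Harry-Fluck.github.io}.

\end{thebibliography}
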